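# A pointwise dual ergodic transformation with no Darling–Kac set

## 1. A tower whose tall columns are triggered by runs of heads

We begin with a space and a map. Put
$$K_k=\lceil 4\log_2(k+1)\rceil\qquad(k\ge1),$$
so that $2^{K_k}\ge(k+1)^4$; the first values are $K_1=4$, $K_2=7$, $K_3=8$. Two sequences of integers $\ell_k,n_k\ge1$ will be chosen in Section 5. For now we only require $\ell_1\ge8$ and $\ell_{k+1}\ge2\ell_k$.

**Alphabet and base.** Let $S=\{0\}\cup\{(k,\mathsf H),(k,\mathsf T):k\ge1\}$. Give each of $(k,\mathsf H),(k,\mathsf T)$ probability $\frac1{2\ell_k}$ and give the remaining mass to $0$; since $\sum_k1/\ell_k\le\frac14$, that mass is at least $\frac12$. The letters $(k,\cdot)$ are called $k$-symbols. A given letter is a $k$-symbol with probability $1/\ell_k$, and then it shows the result of a fair coin, heads or tails. Let $Y=S^{\{0,1,2,\dots\}}$ with the product measure $\nu$ and the shift $\sigma$.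

**Run lengths and exceptional sets.** For $y\in Y$ look only at the $k$-symbols among $y_0,y_1,\dots$, in order, and let $\lambda_k(y)\in\{0,1,\dots,\infty\}$ be the length of the initial run of $(k,\mathsf H)$'s in this sequence. Put
$$Ex_k=\{y:\ y_0=(k,\mathsf H),\ \lambda_k(y)\ge K_k\}.$$
The letter $y_0$ must be $(k,\mathsf H)$, and the next $K_k-1$ of the $k$-symbols must be heads, so
$$\nu(Ex_k)=\frac1{2\ell_k}\,2^{-(K_k-1)}=\frac{2^{-K_k}}{\ell_k}.$$
The sets $Ex_k$ are disjoint, because $y_0$ determines $k$.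

For example, let $y=\big((1,\mathsf H),0,(2,\mathsf T),(1,\mathsf H),(1,\mathsf H),0,(1,\mathsf H),(1,\mathsf T),\dots\big)$. Then $\lambda_1(y)=4=K_1$ and $\lambda_2(y)=0$, and $y\in Ex_1$. The sequence $0y$ still has $\lambda_1=4$, but it is not in $Ex_1$, because its zeroth letter is $0$.

**Tower.** Let $\varphi=1+\sum_kn_k1_{Ex_k}$, which is finite everywhere, and let
$$X=\{(y,h):y\in Y,\ 0\le h<\varphi(y)\},\qquad m=\nu\times\text{counting measure},$$
with the Borel sets. Set $T(y,h)=(y,h+1)$ if $h+1<\varphi(y)$, and $T(y,\varphi(y)-1)=(\sigma y,0)$. Let $A=Y\times\{0\}$, so $m(A)=1$.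

So above a typical $y$ there is only the floor $A$. Above $y\in Ex_k$ there is a column of $n_k$ extra points, a "$k$-excursion".

**What the tower is for.** It answers a question about how uniformly the averages of the dual operator of $T$ converge. The dual operator runs time backward. Backward in time, new letters are glued on the left of $y$, a $k$-coin is tossed at rate $1/\ell_k$, and $K_k$ heads in a row send the process to the top of a column of height $n_k$. The process therefore has memory: $\lambda_k(y)$ says how much of a run of $k$-heads has already been accumulated. We shall tune $\ell_k,n_k$ so that this memory disturbs only a null set of starting points in the long run, while no set of positive finite measure can be free of the disturbance uniformly.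

## 2. Dual operator, pointwise dual ergodicity, Darling–Kac sets

Let $(X,\mathcal B,m,T)$ be a conservative ergodic measure preserving transformation of a $\sigma$-finite nonatomic measure space. Conservative means that there is no wandering set of positive measure, that is, no $W$ with $m(W)>0$ whose preimages $T^{-n}W$, $n\ge0$, are pairwise disjoint. Ergodic means that invariant sets are null or conull.

**Definition (dual operator).** $\hat T$ is the operator on $L^1(m)$ given by $\int_X\hat Tf\,g\,dm=\int_Xf\,g\circ T\,dm$ for $f\in L^1$, $g\in L^\infty$. We write $S_nf=\sum_{k=1}^n\hat T^kf$.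

The operator $\hat T$ is positive and $\int\hat Tf\,dm=\int f\,dm$. By monotone limits it extends to nonnegative measurable functions, and $\hat T1=1$ because $\int 1\cdot g\circ T\,dm=\int g\,dm$ for $g\ge 0$. In the same way $\hat T^j(g\circ T^j)=g$ for nonnegative $g$, since $\int g\circ T^j\,u\circ T^j\,dm=\int gu\,dm$.

**Definition (pointwise dual ergodic).** $T$ is pointwise dual ergodic if there are constants $a_n>0$ with $\frac1{a_n}S_nf\to\int_Xf\,dm$ a.e. for every $f\in L^1$.

**Definition (Darling–Kac set).** A set $B\in\mathcal B$ with $0<m(B)<\infty$ is a Darling–Kac (DK) set if there are constants $a_n>0$ such that $\big\|\frac1{a_n}S_n1_B-1\big\|_{L^\infty(B)}\to0$.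

We use one textbook theorem repeatedly.

**Ratio ergodic theorem (Hurewicz; Chacon–Ornstein; see Aaronson, An Introduction to Infinite Ergodic Theory, Thm 2.2.1).** If $T$ is conservative and ergodic, $p\in L^1$ is strictly positive and $f\in L^1$, then $S_nf/S_np\to\int f\,dm/\int p\,dm$ a.e.

Pointwise dual ergodicity says that $S_n1_B/a_n$ converges at almost every point. The DK property asks, for one set $B$, that the convergence be uniform on $B$ itself. It is known that a transformation with a DK set is pointwise dual ergodic. The problem, taken from the paper "Random $f$-expansions", is to prove or disprove the converse: every pointwise dual ergodic transformation has a DK set.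

**Finite measure.** Suppose $m(X)<\infty$. The ratio theorem with $p=1$ gives $S_nf/n\to\int f\,dm/m(X)$ a.e., since $S_n1=n$. So $T$ is pointwise dual ergodic with $a_n=n/m(X)$. The set $X$ is a DK set with constants $n$, because $S_n1_X=n$ exactly. The problem is thus about infinite measure, and there the answer is no.

> **Theorem 1.** There is a conservative ergodic measure preserving transformation $T$ of a $\sigma$-finite nonatomic (standard, infinite) measure space $(X,\mathcal B,m)$ which is pointwise dual ergodic, with a 1-regularly varying sequence $a_n$, such that for every $B\in\mathcal B$ with $0<m(B)<\infty$ and all constants $a_n'>0$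
> $$\limsup_{n\to\infty}\Big\|\frac1{a'_n}\sum_{k=1}^n\hat T^k1_B-1\Big\|_{L^\infty(B)}\ \ge\ 10^{-17}.$$
> In particular $T$ has no DK set.

Here 1-regularly varying means $a_{\lfloor cn\rfloor}/a_n\to c$ for every $c>0$; the sequence $a_n=n/\log(n+1)$ is an example. The constant $10^{-17}$ is not optimal. There is also a positive complement.

> **Theorem 2.** Let $T$ be pointwise dual ergodic with constants $a_n\to\infty$. Every $A_0$ with $0<m(A_0)<\infty$ contains a set $B$ with $m(B)>0$ and $\limsup_n\operatorname{ess\,sup}_X\frac1{a_n}\sum_{k=1}^n\hat T^k1_B\le m(B)$.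

So the upper half of the DK property is always available, and only the uniform lower bound can fail. The arguments below do not settle whether every pointwise dual ergodic $T$ has a set $B$ with $c\,a_n\le S_n1_B\le C\,a_n$ on $B$ for large $n$, for some constants $0<c<C$.

## 3. The dual operator of a tower adds letters on the left

In this section $\varphi:Y\to\{1,2,\dots\}$ may be any measurable height function over the Bernoulli shift $(Y,\nu,\sigma)$, with $X,m,T,A$ built from it as in Section 1.

**Step 1: $T$ preserves $m$ and is conservative and ergodic.** This makes the definitions of Section 2 apply. If $E=E_0\times\{h\}$ with $h\ge1$, then $E_0\subset\{\varphi>h\}$ and $T^{-1}E=E_0\times\{h-1\}$, which has the same measure. If $E=E_0\times\{0\}$, then $T^{-1}E=\{(y,\varphi(y)-1):\sigma y\in E_0\}$ has measure $\nu(\sigma^{-1}E_0)=\nu(E_0)$. So $m$ is preserved. It is $\sigma$-finite, and it is nonatomic because $\nu$ is. The space $X$ is a Borel subset of a Polish space, hence standard.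

Every point enters $A$ infinitely often, since $T^{\varphi(y)-h}(y,h)=(\sigma y,0)$. As $m(A)=1<\infty$, $T$ is conservative by Maharam's recurrence theorem. Here is the argument in our case. Let $W$ have finite measure and pairwise disjoint preimages. Then
$$\sum_{n=0}^N\hat T^n1_W=\sum_{n=0}^N\hat T^n\hat T^{N-n}\big(1_W\circ T^{N-n}\big)=\hat T^N\Big(\sum_{n=0}^N1_{T^{-(N-n)}W}\Big)\le\hat T^N1=1,$$
so $\sum_{n=0}^Nm(W\cap T^{-n}A)=\int_A\sum_{n=0}^N\hat T^n1_W\,dm\le m(A)$ for all $N$. But $\sum_n1_A\circ T^n=\infty$ everywhere, so $m(W)=0$. A wandering set of infinite measure would contain one of positive finite measure.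

For ergodicity, let $E$ be invariant mod $m$. Then $T^{-n}E=E$ mod $m$ for all $n$, and $\bigcap_n\bigcup_{j\ge n}T^{-j}E$ is strictly invariant and equal to $E$ mod $m$. So assume $T^{-1}E=E$. Put $E_0=\{y:(y,0)\in E\}$. Since $T^{\varphi(y)}(y,0)=(\sigma y,0)$, the set $E_0$ is $\sigma$-invariant and $\nu(E_0)\in\{0,1\}$. Since $(y,h)=T^h(y,0)$, we have $(y,h)\in E$ if and only if $y\in E_0$. So $E$ is null or conull.

**Step 2: the Markov kernel.** We want a version of $\hat Tf$ that is defined at every point. For $f\in L^1$, $g\in L^\infty$,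
$$\int f\,g\circ T\,dm=\int_Y\Big[\sum_{0\le h<\varphi(y)-1}f(y,h)g(y,h+1)+f(y,\varphi(y)-1)\,g(\sigma y,0)\Big]d\nu(y).$$
In the last term write $y=sy'$ with $s$ the zeroth letter, independent of $y'=\sigma y$. Hence $\hat T$ is represented by
$$Pf(y,h)=f(y,h-1)\quad(h\ge1),\qquad Pf(y,0)=\sum_{s\in S}P(s)\,f\big(sy,\varphi(sy)-1\big), \tag{1}$$
where $P(s)$ is the probability of the letter $s$, and $P$ is a Markov kernel.

Let $(X_t)_{t\ge0}$ be the Markov chain with this kernel, with laws $P_x$. From $x=(y,h)$ it descends in $h$ steps to $(y,0)$. It then draws a letter $s_1$, jumps to the top of the column over $s_1y$, descends, draws $s_2$, and so on. With i.i.d. letters $s_1,s_2,\dots$ put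
$$y^{(r)}=(s_r,\dots,s_1,y_0,y_1,\dots),\quad y^{(0)}=y,\qquad R_i=\sum_{r=1}^i\varphi(y^{(r)}).$$
Then
$$X_t=\big(y^{(r)},\,h+R_r-t\big)\qquad\text{for }h+R_{r-1}<t\le h+R_r,\ r\ge1. \tag{2}$$
We call $r$ the base index at time $t$ (it is $0$ for $t\le h$). Let $\mathcal F_t=\sigma(X_0,\dots,X_t)$. A letter is drawn at time $t$ exactly when $X_{t-1}$ has height $0$, and it is then the zeroth letter of the base point of $X_t$. So the base index at time $t$ and all letters drawn by time $t$ are $\mathcal F_t$-measurable. From now on, on a tower, $S_nf(x)$ denotes the everywhere defined version $E_x\sum_{t=1}^nf(X_t)$.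

By (2), a chain started at $(y,0)$ is in $A$ at the times $R_1<R_2<\cdots$ and at no other positive times. With $P_y,E_y$ for the start $(y,0)$,
$$S_n1_A(y,0)=E_yN(n),\qquad N(n)=\#\{i\ge1:R_i\le n\}. \tag{3}$$

**No memory, no problem.** Suppose $\varphi(y)$ depends only on $y_0$, say $\varphi(y)=f(y_0)$. Then $R_i=f(s_1)+\dots+f(s_i)$ does not involve $y$, so $S_n1_A$ takes one value $u_n$ on all of $A$, and $u_n>0$ for large $n$. So $A$ is a DK set with constants $u_n$ (and any positive constants for the finitely many $n$ with $u_n=0$), even if $\sum_sP(s)f(s)=\infty$, in which case $m(X)=\infty$. In the tower of Section 1 the height depends on a whole run of $k$-symbols, and this dependence carries the proof.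

## 4. Egorov's theorem gives the upper half

A natural attempt to prove that a DK set exists is to shrink. By Egorov's theorem the a.e. convergence $S_n1_{A_0}/a_n\to m(A_0)$ is uniform on a large subset $A_1\subset A_0$. But a DK set needs uniformity for $S_n1_{A_1}$ on $A_1$, so one shrinks again, and again. Let us see how far this goes.

**Proof of Theorem 2, Step 1: the bound on $B$.** By Egorov's theorem choose inductively $A_0\supset A_1\supset\cdots$ with $m(A_k\setminus A_{k+1})\le2^{-k-2}m(A_0)$ and $\frac1{a_n}S_n1_{A_k}\to m(A_k)$ uniformly on $A_{k+1}$. Let $B=\bigcap_kA_k$. Then $m(B)\ge\frac12m(A_0)>0$. Since $S_n1_B\le S_n1_{A_k}$ and $B\subset A_{k+1}$, we get $\limsup_n\operatorname{ess\,sup}_B\frac1{a_n}S_n1_B\le m(A_k)$ for every $k$. Let $k\to\infty$: the $\limsup$ is at most $m(B)$.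

**Step 2: from $B$ to $X$.** This is a maximum principle. Let $Qf=\hat T(1_{B^c}f)$ for nonnegative measurable $f$, so $\hat Tf=\hat T(1_Bf)+Qf$. Iterating this identity on $\hat T^k1_B=\hat T(\hat T^{k-1}1_B)$,
$$\hat T^k1_B=\sum_{r=1}^kQ^{r-1}\hat T\big(1_B\,\hat T^{k-r}1_B\big)+Q^k1_B,$$
and $Q^k1_B=0$ for $k\ge1$, because $Q1_B=\hat T(1_{B^c}1_B)=0$. Sum over $1\le k\le n$. On $B$ we have $\sum_{k=r}^n\hat T^{k-r}1_B=1+S_{n-r}1_B$, hence
$$S_n1_B=\sum_{r=1}^nQ^{r-1}\hat T\big(1_B(1+S_{n-r}1_B)\big)\le\big(1+\operatorname{ess\,sup}_BS_n1_B\big)\sum_{r=1}^nQ^{r-1}\hat T1_B.$$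
Since $1=\hat T1=\hat T1_B+Q1$, the last sum telescopes:
$$\sum_{r=1}^nQ^{r-1}\hat T1_B=\sum_{r=1}^nQ^{r-1}(1-Q1)=1-Q^n1\le1.$$
Divide by $a_n\to\infty$ and use Step 1. $\square$

**Where shrinking stops.** For a lower bound one would write $S_n1_B=S_n1_{A_k}-S_n1_{A_k\setminus B}$ on $B$. The first term is under control. For the second one needs $S_n1_{A_k\setminus B}\le(\text{small})\cdot a_n$ uniformly on $B$. Nothing above gives this: the maximum principle bounds $S_n1_{A_k\setminus B}$ only by its values on $A_k\setminus B$, which is exactly the set of points that were thrown away. In Section 7 we shall see this happen concretely in our tower.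

## 5. Choosing rates and column heights

We return to the tower of Section 1, started from $y\in Y$, with new letters $s_1,s_2,\dots$.

**Step 1: separating the new letters from $y$.** The time $R_i$ depends on $y$ through runs that began in $y$. We want a version that does not. Let

- $e_j(i)=\#\{1\le r\le i:\ y^{(r)}\in Ex_j\}$;
- $e_j^0(i)$ be the number of $r\le i$ such that $s_r=(j,\mathsf H)$, there are at least $K_j$ $j$-symbols among $s_1,\dots,s_r$, and the last $K_j$ of these are all $(j,\mathsf H)$.

For every $y$,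
$$e_j^0(i)\le e_j(i)\le e_j^0(i)+K_j. \tag{4}$$
Indeed, the $j$-symbols of $y^{(r)}$, read from the left, are those among $s_r,s_{r-1},\dots,s_1$ followed by those of $y$. So an $r$ counted by $e_j^0$ satisfies $y^{(r)}\in Ex_j$. If $r$ is counted by $e_j$ but not by $e_j^0$, then there are fewer than $K_j$ $j$-symbols among $s_1,\dots,s_r$, so $s_r$ is one of the first $K_j-1$ new $j$-symbols. For example, if $\lambda_1(y)=3$ and $s_1=(1,\mathsf H)$, then $e_1(1)=1$ but $e_1^0(1)=0$.

By the definition of $\varphi$,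
$$R_i=i+\sum_{j\ge1}n_je_j(i),\qquad\text{and we put}\qquad R_i^{0,k}=i+\sum_{j<k}n_je_j^0(i). \tag{5}$$
If $y$ has law $\nu$, then $(y^{(r)})_r$ is stationary and ergodic, being a factor of a two-sided Bernoulli shift. So $e_j(i)/i\to\nu(Ex_j)$ a.s., and by (4) $e_j^0(i)/i\to\nu(Ex_j)$ a.s.; moreover $E\,e_j^0(i)\le E\,e_j(i)=i\,\nu(Ex_j)$. The statements about $e_j^0$ do not involve $y$. Hence
$$\frac{R_i^{0,k}}i\to M_{k-1}:=1+\sum_{j<k}n_j\nu(Ex_j)\quad\text{a.s.},\qquad M_0=1.$$
The law of $(R_i^{0,k})_i$ depends only on $\ell_j,n_j$ with $j<k$: letters of index at least $k$ play the same role as the letter $0$.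

**Step 2: the inductive choice.** Given $\ell_j,n_j$ for $j<k$, choose $i_k\ge1$ such that for all $i\ge i_k$
$$P\Big(\big|R_i^{0,k}-iM_{k-1}\big|\ge\frac{iM_{k-1}}k\Big)\le\frac1k,\qquad\sum_{j<k}(K_j+1)n_j\le\frac ik. \tag{6}$$
Then choose an integer $\ell_k\ge8kM_{k-1}i_k$ with $\ell_k\ge2\ell_{k-1}$ (and $\ell_1\ge8$), and set
$$n_k=\Big\lceil\frac{M_{k-1}\ell_k2^{K_k}}{\sqrt k}\Big\rceil,\qquad q_k=n_k\nu(Ex_k)=\frac{n_k2^{-K_k}}{\ell_k},\qquad p_k=\frac{q_k}{M_{k-1}}.$$
Then $M_k=M_{k-1}+q_k=M_{k-1}(1+p_k)$. Rounding up changes $p_k$ by at most $2^{-K_k}\le1/\sqrt k$, so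
$$\frac1{\sqrt k}\le p_k\le\frac2{\sqrt k},\qquad\text{hence}\qquad M_k\uparrow\infty,\quad\frac{M_k}{M_{k-1}}\to1. \tag{7}$$
In particular $m(X)=\int\varphi\,d\nu=\lim M_k=\infty$.

**Step 3: the scales are far apart.** Let $b_k=\lceil\ell_k/k\rceil$. By (6) with $k+1$ in place of $k$, $i_{k+1}\ge(k+1)n_k$, so $\ell_{k+1}\ge8(k+1)^2M_kn_k$. Also $n_k\ge M_{k-1}\ell_k(k+1)^4/\sqrt k\ge M_{k-1}\ell_k(k+1)^{3.5}$. As all $M_k\ge1$, this gives
$$b_{k+1}>n_k,\quad b_{k+1}\ge8(k+1)^{4.5}M_{k-1}\ell_k,\quad\ell_{k+1}\ge8(k+1)^{5.5}\ell_k,\quad\sum_{j\ge k}\frac1{\ell_j}\le\frac2{\ell_k}. \tag{8}$$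
Since $\ell_k\ge8k$, we have $b_k\le2\ell_k/k$; so $b_k<b_{k+1}$ and $b_{k+1}/b_k\to\infty$.

**Step 4: the normalizing sequence.** Put $a_n=n/M_{k-1}$ for $b_k\le n<b_{k+1}$, $k\ge1$, and $a_n=1$ for $n<b_1$. For $b_k\le n<b_{k+1}$,
$$a_n\ge\frac{b_k}{M_{k-1}}\ge\frac{\ell_k}{kM_{k-1}}\ge8i_k, \tag{9}$$
and $i_k\to\infty$, so $a_n\to\infty$. For $c>0$ and large $n$ the indices $\lfloor cn\rfloor$ and $n$ lie in the same or in adjacent blocks $[b_k,b_{k+1})$, because $b_{k+1}/b_k\to\infty$. So $a_{\lfloor cn\rfloor}/a_n\to c$ by (7): the sequence is 1-regularly varying. In the same way $a_{n-h}/a_n\to1$ for every fixed $h$.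

By Section 3, $T$ is a conservative ergodic measure preserving transformation of a $\sigma$-finite nonatomic standard space, of infinite measure by (7).

## 6. The tower is pointwise dual ergodic

**Step 1: reduction to one set.** The ratio ergodic theorem, applied to $f$ and to $1_A$ with the same $p$, gives after division $S_nf/S_n1_A\to\int f\,dm$ a.e. So it suffices to show $S_n1_A/a_n\to1$ a.e. For $n\ge h\ge1$, $S_n1_A(y,h)=1+S_{n-h}1_A(y,0)$, and $a_{n-h}/a_n\to1$. So it suffices to show $E_yN(n)/a_n\to1$ for $\nu$-a.e. $y$, by (3).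

Let $b_k\le n<b_{k+1}$ with $k$ large and write $M=M_{k-1}$, so $a_n=n/M$. Then $n\le\ell_{k+1}/(k+1)$, and $n/M\ge8i_k$ by (9). Below, $o(1)$ refers to $n\to\infty$, equivalently $k\to\infty$.

**Step 2: the upper bound, uniform in $y$.** Let $I=\lceil(1+\frac2k)\frac nM\rceil\ge i_k$. By (4) and (5), $R_I\ge R_I^{0,k}$. Also $n\le IM/(1+\frac2k)\le(1-\frac1k)IM$, because $k^2\le(k-1)(k+2)$ for $k\ge2$. So by (6), $P_y(R_I\le n)\le\frac1k$ for every $y$. On $\{R_I\le n\}$ the returns after the $I$-th are returns of the chain restarted at $(y^{(I)},0)$, within at most $n$ steps. By the Markov property,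
$$E_yN(n)\le I+\frac1k\sup_{y'}E_{y'}N(n),$$
and the supremum is at most $n<\infty$. Taking the supremum over $y$ on the left,
$$\sup_yE_yN(n)\le\frac I{1-\frac1k}\le(1+o(1))\,a_n. \tag{10}$$

**Step 3: the lower bound, for almost every $y$.** Here the memory in $y$ enters. Since $\nu(\lambda_k>K_k/2)\le2^{-K_k/2}\le(k+1)^{-2}$, Borel–Cantelli shows that for a.e. $y$ we have $\lambda_k(y)\le K_k/2$ for all large $k$. Fix such a $y$. Let $\gamma=\frac2k+\sqrt{p_k}$ and $I=\lfloor(1-\gamma)\frac nM\rfloor$. For large $k$, $\gamma\le\frac12$ and $I\ge4i_k-1\ge i_k$. Consider the events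

1. $R_I^{0,k}<(1+\frac1k)IM$;
2. no $j$-symbol with $j>k$ occurs among $s_1,\dots,s_I$;
3. $n_ke_k^0(I)\le\sqrt{p_k}\,n$;
4. $e_k(I)=e_k^0(I)$.

On event 2, $e_j(I)=0$ for $j>k$, since $y^{(r)}\in Ex_j$ forces $s_r$ to be a $j$-symbol. So on all four events, by (4), (5), (6) and $M\ge1$,
$$R_I\le R_I^{0,k}+\sum_{j<k}K_jn_j+n_ke_k(I)\le\Big(1+\frac2k\Big)IM+\sqrt{p_k}\,n\le\Big(1+\frac2k\Big)\Big(1-\frac2k-\sqrt{p_k}\Big)n+\sqrt{p_k}\,n\le n;$$
the last coefficient of $n$ equals $1-\frac4{k^2}-\frac2k\sqrt{p_k}$.

We bound the failure probabilities. Event 1 fails with probability at most $\frac1k$, by (6). Event 2 fails with probability at most $I\sum_{j>k}\frac1{\ell_j}\le\frac{2I}{\ell_{k+1}}\le\frac2{k+1}$, as $I\le n$. Event 3 fails, by Markov's inequality and $E\,e_k^0(I)\le I\nu(Ex_k)$, with probability at most $\frac{Iq_k}{\sqrt{p_k}\,n}\le\frac{q_k}{M\sqrt{p_k}}=\sqrt{p_k}$. For event 4, suppose $e_k(I)\ne e_k^0(I)$. Then for some $r$ we have $y^{(r)}\in Ex_k$, while the number $u$ of $k$-symbols among $s_1,\dots,s_r$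 is less than $K_k$. Since $\lambda_k(y^{(r)})\ge K_k>u$, all these $u$ symbols are heads and $\lambda_k(y)\ge K_k-u$. As $\lambda_k(y)\le K_k/2$, we get $u\ge K_k/2$, so the first $\lceil K_k/2\rceil$ new $k$-symbols are all heads. This has probability at most $2^{-K_k/2}$.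

All four bounds tend to $0$. Hence $E_yN(n)\ge I\,P_y(R_I\le n)\ge(1-o(1))I=(1-o(1))a_n$. With (10), $T$ is pointwise dual ergodic with constants $a_n$. $\square$

## 7. Two sets that fail

Before treating an arbitrary $B$ we look at two natural candidates for a DK set. First we fix the normalization. For $0<m(B)<\infty$ put
$$\beta=m(B),\qquad\delta_n=\delta_n(B)=\Big\|\frac{S_n1_B}{\beta a_n}-1\Big\|_{L^\infty(B)},$$
which is finite because $S_n1_B\le n$.

**Lemma 1.** Let $0\le\varepsilon<1$ and suppose $\|S_n1_B/a_n'-1\|_{L^\infty(B)}\le\varepsilon$ for all large $n$. Then $\limsup_n\delta_n\le\frac{2\varepsilon}{1-\varepsilon}$. In particular, if $B$ is a DK set, then $\delta_n\to0$.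

**Proof.** By Section 6 there is a point $x\in B$ at which the assumed bounds hold and $S_n1_B(x)/(\beta a_n)\to1$. Dividing, $a_n'/(\beta a_n)\in\big[\frac1{1+\varepsilon}-o(1),\frac1{1-\varepsilon}+o(1)\big]$. So a.e. on $B$, with $o(1)$ not depending on the point,
$$\frac{S_n1_B}{\beta a_n}=\frac{S_n1_B}{a_n'}\cdot\frac{a_n'}{\beta a_n}\in\Big[\frac{1-\varepsilon}{1+\varepsilon}-o(1),\ \frac{1+\varepsilon}{1-\varepsilon}+o(1)\Big],$$
and both end values differ from $1$ by at most $\frac{2\varepsilon}{1-\varepsilon}+o(1)$. For a DK set every $\varepsilon>0$ is allowed. $\square$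

**The floor $A$ is not a DK set.** Let $\lambda_k(y)\ge K_k-1$; such $y$ have positive measure $2^{-(K_k-1)}$. Take $n=n_k$. By (8) and $b_k\le2\ell_k/k\le n_k$, it lies in $[b_k,b_{k+1})$. Let $g_1$ be the index of the first $k$-symbol among $s_1,s_2,\dots$, so $E\,g_1=\ell_k$. With probability $\frac12$, independently of $g_1$, this symbol is a head. Then $y^{(g_1)}\in Ex_k$ and $R_{g_1}>n_k$, so $N(n_k)\le g_1$. If it is a tail, $N(n_k)$ is at most $g_1$ plus the number of returns, within $n_k$ steps, of the chain restarted at $(y^{(g_1)},0)$. With (10),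
$$S_{n_k}1_A(y,0)\le\ell_k+\tfrac12\sup_{y'}E_{y'}N(n_k)\le\ell_k+\big(\tfrac12+o(1)\big)a_{n_k}.$$
Since $a_{n_k}=n_k/M_{k-1}\ge\ell_k(k+1)^{3.5}$, the right side is $(\frac12+o(1))a_{n_k}$. So $\delta_{n_k}(A)\ge\frac12-o(1)$, and $A$ is not a DK set by Lemma 1.

**Removing the bad points does not help.** The bad points have a long run of $k$-heads already in store. Section 6 suggests removing them: fix $k_0\ge50$ and let
$$B=Y_0\times\{0\},\qquad Y_0=\{y:\lambda_j(y)\le K_j/2\text{ for all }j\ge k_0\}.$$
Then $\beta\ge1-\sum_{j\ge k_0}(j+1)^{-2}\ge1-\frac1{k_0}\ge0.98$. All bounds in Step 3 of Section 6 depend on $y$ only through $\lambda_k(y)\le K_k/2$, so $S_n1_A/a_n\to1$ uniformly on $B$. But what matters is $S_n1_B$. Let $k\ge k_0$ be large, $M=M_{k-1}$, and let $y\in Y_0$ with $\lambda_k(y)=\lfloor K_k/2\rfloor$. Such $y$ have positive measure: the $\lambda_j$ are independent with $\nu(\lambda_j\ge i)=2^{-i}$, and $\sum_j2^{-K_j/2}<\infty$.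

Let $g_1<g_2$ be the indices of the first two new $k$-symbols and $n=\lceil4M\ell_k\rceil$, which lies in $[b_k,b_{k+1})$ by (8). Consider the event that $s_{g_1}=(k,\mathsf H)$, $g_1\le\ell_k$, $g_2-g_1\ge\ell_k$, no $j$-symbol with $j>k$ occurs among $s_1,\dots,s_{2\ell_k}$, and $R_{2\ell_k}^{0,k}<(1+\frac1k)2M\ell_k$. For $g_1\le r<g_1+\ell_k$ we have $r<g_2$ and $r\le2\ell_k$, so $\lambda_k(y^{(r)})=\lfloor K_k/2\rfloor+1$. This is greater than $K_k/2$, so $(y^{(r)},0)\notin B$. It is less than $K_k$ (recall $K_k\ge4$), so $y^{(r)}\notin Ex_k$, and there is no $k$-symbol before $g_1$. Hence $R_r\le R_{2\ell_k}^{0,k}+\sum_{j<k}K_jn_j\le(1+\frac2k)2M\ell_k\le n$. So on this event at least $\ell_k$ of the returns counted by $N(n)$ are not in $B$. The first three conditions are independent, and the event has probability at least $\frac12(1-e^{-1})e^{-1}-\frac{4\ell_k}{\ell_{k+1}}-\frac1k\ge0.1$ for large $k$, because $\frac12(1-e^{-1})e^{-1}>0.116$. By (10),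
$$S_n1_B(y,0)\le E_yN(n)-0.1\,\ell_k\le(1+o(1))a_n-0.1\,\ell_k\le(0.975+o(1))\,a_n,$$
since $a_n=n/M\le4\ell_k+1$. As $0.975/0.98<1$, $\delta_n(B)$ does not tend to $0$ and $B$ is not a DK set.

The second computation shows the mechanism. From a point of $B$ at the edge, one head locks the walk out of $B$ until the next $k$-symbol, for about $\ell_k$ returns to the floor, and this is visible in $S_n1_B$ for $n\approx M\ell_k$. So if $B$ were a DK set, the walk would have to come back to $B$ in each time window of length $\approx\eta M\ell_k$, with $\eta$ small, hence typically before the next $k$-symbol. A head would then carry the walk from level $\lambda_k=\lambda$ in $B$ to level $\lambda+1$, still in $B$. The walk could climb in this way, along $B$, all the way to $\lambda_k=K_k$, where it is thrown into a column. In the column it again meets $B$ early, near the top, and from there its path is deterministic for about $n_k$ steps. So the lower bound on $S_n1_B$ would force $B$ to fill a proportion of the column itself. Summed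 over $k$, this would make $m(B)$ infinite. We now carry this out.

## 8. Bounds that hold at every point of $B$

Let $0<\beta=m(B)<\infty$.

**Claim.** $\limsup_n\delta_n\ge10^{-16}$.

The Claim implies Theorem 1. Indeed, if the $\limsup$ in Theorem 1 were less than $10^{-17}$, then for some $\varepsilon<10^{-17}$ the hypothesis of Lemma 1 would hold, and $\limsup_n\delta_n\le\frac{2\varepsilon}{1-\varepsilon}<10^{-16}$. A DK set would make the $\limsup$ equal to $0$ for suitable constants, so $T$ has none.

From now on suppose that the Claim fails for $B$, and put $\delta=10^{-16}$, so $\limsup_n\delta_n<\delta$.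

**Step 1: removing a null set.** We shall restart the chain at random points of $B$ whose laws may be singular to $m$, so the bounds should hold at every point. Let $N_0$ be the null set of $x\in B$ with $|S_n1_B(x)/(\beta a_n)-1|>\delta_n$ for some $n$, and let $N=\{x:\sum_{i\ge0}P^i1_{N_0}(x)>0\}\supset N_0$. Since $\int P^i1_{N_0}\,dm=m(N_0)=0$, $N$ is null. If $P^j1_N(x)>0$ for some $j\ge0$, then $\sum_iP^{i+j}1_{N_0}(x)>0$, because $\sum_iP^i1_{N_0}>0$ on $N$; so $x\in N$. Thus for $x\notin N$ the chain from $x$ a.s. never visits $N$. Replacing $B$ by $B\setminus N$ therefore changes neither $m(B)$ nor $S_n1_B(x)$ for $x\notin N$. So we may assume that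
$$\Big|\frac{S_n1_B(x)}{\beta a_n}-1\Big|\le\delta_n\qquad\text{for every }x\in B\text{ and all }n.$$

**Step 2: maximum principle.** Let $\tau_B=\min\{t\ge1:X_t\in B\}$. For every $x\in X$, the strong Markov property at $\tau_B$ gives
$$S_n1_B(x)=E_x\big[1_{\tau_B\le n}\big(1+S_{n-\tau_B}1_B(X_{\tau_B})\big)\big]\le P_x(\tau_B\le n)\,\big(1+\sup_BS_n1_B\big).$$
Here $\sup_BS_n1_B\le(1+\delta_n)\beta a_n$. Since $\limsup\delta_n<\delta$ and $a_n\to\infty$, for all large $k$ and all $n\ge b_k$
$$S_n1_B\ge(1-\delta)\beta a_n\ \text{ on }B,\qquad S_n1_B(x)\le P_x(\tau_B\le n)\,(1+\delta)\beta a_n\ \text{ for all }x\in X. \tag{11}$$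

**Step 3: reaching $B$ from the floor.** For a.e. $x$, $S_n1_B(x)/a_n\to\beta$ by Section 6, so (11) gives $\liminf_nP_x(\tau_B\le n)\ge\frac1{1+\delta}>\frac12$. As $m$ restricted to $A$ is $\nu$, this holds at $x=(y,0)$ for $\nu$-a.e. $y$. Hence there are $L\ge1$ and $D\subset Y$ with
$$\nu(D)\ge\tfrac34,\qquad P_{(y,0)}(\tau_B\le L)\ge\tfrac12\ \text{ for }y\in D. \tag{12}$$

## 9. $B$ is visited in every window

**Step 1: parameters.** Let $\eta=\frac1{300}$, let $k\ge2400$ be large enough for (11), and write $M=M_{k-1}$ and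
$$G=\lceil\ell_k/\eta\rceil=300\,\ell_k,\qquad J=\lceil\eta\ell_k\rceil,\qquad w=\lfloor MJ/4\rfloor,\qquad Z=2MG.$$
Here $G$ is a number of letters within which a $k$-symbol almost surely appears, up to small error, and $J$ is a number of letters within which a further $k$-symbol is unlikely. The window length is $w$, and $Z$ bounds the time at which the first $k$-symbol is drawn. We record what is needed, using $\ell_k\ge8kMi_k$.

- $\eta\ell_k\ge1$, so $J\le2\eta\ell_k$ and $G+J\le1200\,\ell_k$. As $MJ\ge\ell_k/300\ge8$, $w\ge MJ/8$. So $Z/w\le16G/J\le16/\eta^2$.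
- $\eta\ge8/k$, so $w\ge\frac{\eta\ell_k}4-1\ge\frac{2\ell_k}k-1\ge\frac{\ell_k}k+1\ge b_k$. Also $G\ge J\ge\ell_k/k\ge i_k$.
- $Z+2w\le600M\ell_k+\frac{MJ}2\le601M\ell_k<b_{k+1}$ by (8).
- $2w\le\frac{MJ}2\le M\ell_k\le\frac{n_k}2$, since $n_k\ge M\ell_k(k+1)^{3.5}$.

So $[w,Z+2w]\subset[b_k,b_{k+1})$, and $a_n=n/M$ for all integers $n$ in this range.

**Step 2: one window.** Let $x\in B$ and $n=iw$ with $i\ge1$ and $n+w\le Z+2w$. By (11), $S_{n+w}1_B(x)\ge(1-\delta)\beta\frac{n+w}M$ and $S_n1_B(x)\le(1+\delta)\beta\frac nM$. By the Markov property at time $n$, and the second part of (11) at the point $X_n$ with $w$ steps,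
$$\frac\beta M\big[w-\delta(2n+w)\big]\le S_{n+w}1_B(x)-S_n1_B(x)=E_x\big[S_w1_B(X_n)\big]\le(1+\delta)\frac{\beta w}M\,P_x\big(B\text{ visited in }(n,n+w]\big).$$
Hence
$$P_x\big(B\text{ not visited in }(iw,(i+1)w]\big)\le1-\frac{1-\delta(2i+1)}{1+\delta}=\frac{2\delta(i+1)}{1+\delta}\le2\delta(i+1).$$
For $i=0$ the same bound follows from (11) directly: $(1-\delta)\beta\frac wM\le S_w1_B(x)\le P_x(\tau_B\le w)(1+\delta)\beta\frac wM$.

**Step 3: all windows.** Let $W$ be the event that every window $(iw,(i+1)w]$ with $0\le i\le\lfloor Z/w\rfloor+1$ contains a visit to $B$. These windows end at or before $Z+2w$. Summing, for every $x\in B$,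
$$P_x(W^c)\le2\delta\Big(\frac Zw+2\Big)^2\le2\delta\Big(\frac{17}{\eta^2}\Big)^2=578\,\delta\,\eta^{-4}=578\cdot10^{-16}\cdot8.1\cdot10^9<0.002. \tag{13}$$
On $W$, for every $\theta\in[0,Z]$, $B$ is visited in $(\theta,\theta+2w]$: with $i=\lceil\theta/w\rceil$ we have $\theta\le iw$, $(i+1)w<\theta+2w$ and $i\le\lfloor Z/w\rfloor+1$.

## 10. One head raises the level by one, inside $B$

Let $C_k=\{(y,h)\in X:\ y\notin\bigcup_{j\ge k}Ex_j\}$. For $(y,h)\in C_k$ we have $h\le\sum_{j<k}n_j$. The level of $(y,h)$ is $\lambda_k(y)$. For example, every point of the floor over a $y$ with $y_0=0$ belongs to $C_k$, whatever its level.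

**Lemma 2 (one stage).** Let $k$ be large as in Section 9, and let $x=(y,h)\in B\cap C_k$ have level $\lambda\le K_k-1$. There is a stopping time $\upsilon\ge1$ of the chain from $x$ such that with $P_x$-probability at least $0.48$ the following event of $\mathcal F_\upsilon$ occurs: $\upsilon<\infty$, the base index $r$ at time $\upsilon$ satisfies $1\le r\le G+J$, and

- if $\lambda<K_k-1$, then $X_\upsilon\in B\cap C_k$, with level $\lambda+1$;
- if $\lambda=K_k-1$, then $y^{(r)}\in Ex_k$ and, with $N_k=\lfloor n_k/2\rfloor$,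
$$\#\{1\le u\le n_k:(y^{(r)},u)\in B\}\ge(1-\delta)\,\beta\,\frac{N_k}M. \tag{14}$$

**Step 1: the stopping time.** Let $g_1<g_2$ be the indices of the first two $k$-symbols among $s_1,s_2,\dots$ (a.s. finite). Let $\theta=h+R_{g_1-1}$; by (2), this is the last time before $s_{g_1}$ is drawn. Put $\upsilon=\min\{t>\theta:X_t\in B\}$. The event $\{\theta<t\}$ says that a $k$-symbol has been drawn by time $t$, so it lies in $\mathcal F_t$. Hence $\{\upsilon\le t\}=\bigcup_{s\le t}\{\theta<s,\ X_s\in B\}\in\mathcal F_t$, and $\upsilon$ is a stopping time.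

**Step 2: the good event.** Let $F$ be the intersection of the events

- (i) $s_{g_1}=(k,\mathsf H)$;
- (ii) $g_1\le G$;
- (iii) $g_2-g_1>J$;
- (iv) no $j$-symbol with $j>k$ occurs among $s_1,\dots,s_{G+J}$;
- (v) $R_G^{0,k}<(1+\frac1k)MG$;
- (vi) $\sum_{r=g_1+1}^{g_1+J}\varphi(y^{(r)})\ge2w$;
- (vii) $W$.

**Step 3: $P_x(F)\ge0.48$.** We have $P(\text{(i)})=\frac12$, and the other events fail rarely.

- (ii) fails with probability $(1-1/\ell_k)^G\le e^{-1/\eta}\le\eta$.
- (iii) fails with probability at most $J/\ell_k\le2\eta$.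
- (iv) fails with probability at most $\frac{2(G+J)}{\ell_{k+1}}\le\frac{2400\,\ell_k}{8(k+1)^{5.5}\ell_k}\le\frac1k$, by (8).
- (v) fails with probability at most $\frac1k$, by (6), as $G\ge i_k$.
- (vi) fails with probability at most $\frac1k$. Since $g_1$ is a stopping time for the letter sequence, the letters $s_{g_1+1},s_{g_1+2},\dots$ are i.i.d. with the law of the alphabet. By (4), applied with $y^{(g_1)}$ in place of $y$, the sum in (vi) is at least the functional $R_J^{0,k}$ computed from these letters. As $J\ge i_k$, (6) says that this functional exceeds $(1-\frac1k)MJ\ge\frac{MJ}2\ge2w$ with probability at least $1-\frac1k$.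
- (vii) fails with probability less than $0.002$, by (13), since $x\in B$.

With $3\eta=0.01$ and $\frac3k\le0.00125$, $P_x(F)\ge\frac12-\big(3\eta+\frac3k+0.002\big)\ge\frac12-0.02=0.48$.

**Step 4: on $F$, the walk is in $B$ soon after the first $k$-symbol.** Before index $g_1\le G$ no $k$-symbol and no $j$-symbol with $j>k$ is drawn. So by (4), (5), (v), (6) and $h\le\sum_{j<k}n_j$,
$$\theta=h+R_{g_1-1}\le R_G^{0,k}+\sum_{j<k}(K_j+1)n_j\le\Big(1+\frac2k\Big)MG\le Z.$$
By (vii), $\theta<\upsilon\le\theta+2w$. By (vi), $\theta+2w\le h+R_{g_1-1}+\sum_{r=g_1+1}^{g_1+J}\varphi(y^{(r)})\le h+R_{g_1+J}$, so by (2) the base index $r$ at time $\upsilon$ satisfies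
$$1\le g_1\le r\le g_1+J\le G+J.$$
By (iii), $s_{g_1}$ is the only $k$-symbol among $s_1,\dots,s_r$. By (i) it is a head. So $\lambda_k(y^{(r)})=\lambda+1$.

**Step 5: $\lambda<K_k-1$.** The zeroth letter $s_r$ of $y^{(r)}$ is not a $j$-symbol with $j>k$, by (iv), so $y^{(r)}\notin Ex_j$ for $j>k$. Since $\lambda_k(y^{(r)})=\lambda+1<K_k$, also $y^{(r)}\notin Ex_k$. So $X_\upsilon\in B\cap C_k$, with level $\lambda+1$.

**Step 6: $\lambda=K_k-1$.** Now $y^{(g_1)}$ begins with $(k,\mathsf H)$ and has $\lambda_k=K_k$, so $y^{(g_1)}\in Ex_k$ and $\varphi(y^{(g_1)})=n_k+1$. At the times $\theta+1,\theta+2,\dots$ the chain is over $y^{(g_1)}$ at heights $n_k,n_k-1,\dots$. Since $\upsilon\le\theta+2w$ and $2w\le n_k/2$, we get $r=g_1$ and $X_\upsilon=(y^{(g_1)},h')\in B$ with $n_k\ge h'\ge n_k+1-2w\ge\frac{n_k}2+1$. The next $N_k$ steps from $X_\upsilon$ are the deterministic descent through the heights $h'-1,\dots,h'-N_k\ge1$. So $S_{N_k}1_B(X_\upsilon)$ simply counts the points of $B$ at these heights. By (8) and the size of $n_k$,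 $b_k\le N_k<b_{k+1}$, so $a_{N_k}=N_k/M$ and (11) gives
$$\#\{1\le u\le n_k:(y^{(r)},u)\in B\}\ge S_{N_k}1_B(X_\upsilon)\ge(1-\delta)\,\beta\,\frac{N_k}M,$$
which is (14).

The event described in the lemma depends only on $\upsilon$, on the base index at $\upsilon$ and on $X_\upsilon$, so it lies in $\mathcal F_\upsilon$. It contains $F$ up to a null set. $\square$

The bound $0.48$ is uniform in the starting point. If $\lambda<K_k-1$ and the stage succeeds, the strong Markov property at $\upsilon$ lets us start a new stage from $X_\upsilon$, and the success probabilities multiply.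

## 11. The columns carry infinite measure of $B$

**Step 1: reaching a column along $B$.** Let $k$ be large and let $y\in D$ with $\lambda_k(y)=0$. Since $\nu(\lambda_k=0)=\frac12$, the set of such $y$ has $\nu$-measure at least $\frac34+\frac12-1=\frac14$. Start the chain at $(y,0)$. At most $L$ letters are drawn by time $L$, so by (12) and (8), with probability at least $\frac12-\frac{2L}{\ell_k}\ge\frac14$ we have $\tau_B\le L$ and no $j$-symbol with $j\ge k$ is drawn by time $\tau_B$. Then the base index at $\tau_B$ is between $1$ and $L$, the zeroth letter of the base point is not a $j$-symbol with $j\ge k$, and no new $k$-symbol has appeared. So $X_{\tau_B}\in B\cap C_k$, with level $0$. Now apply $K_k$ successive stages of Lemma 2: the first $K_k-1$ raise the level from $0$ to $K_k-1$, and the last one enters the column. Thus with probability at least $\frac14(0.48)^{K_k}$ there is an index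
$$1\le i\le I:=L+K_k(G+J)\quad\text{such that}\quad y^{(i)}\in Ex_k\ \text{ and (14) holds with }y^{(i)}\text{ in place of }y^{(r)}. \tag{15}$$

**Step 2: from probability to measure.** Let $U_k=\{(y,h):y\in Ex_k,\ 1\le h\le n_k\}$; these sets are disjoint. Let $c(y)=1_{Ex_k}(y)\,\#\{1\le h\le n_k:(y,h)\in B\}$, so $\int c\,d\nu=m(B\cap U_k)$. If $y$ has law $\nu$, then so does each $y^{(i)}$. Integrating over all $y$, and using (15) for the $y$ of Step 1,
$$I\,m(B\cap U_k)=\int_YE_y\Big[\sum_{i=1}^Ic(y^{(i)})\Big]d\nu(y)\ge\frac14\cdot\frac14(0.48)^{K_k}\cdot(1-\delta)\,\beta\,\frac{N_k}M.$$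
Here $\frac{N_k}M\ge\frac{n_k}{3M}\ge\frac{\ell_k2^{K_k}}{3\sqrt k}$, and $I\le L+1200K_k\ell_k\le1201K_k\ell_k$ for large $k$. The factors $\ell_k$ cancel and $0.48\cdot2=0.96$, so
$$m(B\cap U_k)\ge c_1\,\beta\,\frac{(0.96)^{K_k}}{K_k\sqrt k},\qquad c_1>0\text{ absolute}. \tag{16}$$
The column set $Ex_k$ is rare, of measure $2^{-K_k}/\ell_k$, but climbing along $B$ costs only $(0.48)^{K_k}$ in about $K_k\ell_k$ letters. These nearly balance, and what is lost is $(0.96)^{K_k}/K_k$.

**Step 3: divergence.** Since $K_k\le4\log_2(k+1)+1$ and $4\log_2(0.96)>-\frac14$ (its value is about $-0.236$),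
$$(0.96)^{K_k}\ge0.96\,(k+1)^{4\log_2(0.96)}\ge0.96\,(k+1)^{-1/4}.$$
So the right side of (16) is at least $c_2\,\beta\,k^{-3/4}/\log k$ for all large $k$, with $c_2>0$ absolute. Because the $U_k$ are disjoint and the series $\sum_kk^{-3/4}/\log k$ diverges,
$$m(B)\ge\sum_km(B\cap U_k)=\infty,$$
which contradicts $m(B)<\infty$. This proves the Claim and, by Section 8, Theorem 1. Hence not every pointwise dual ergodic transformation has a DK set. $\blacksquare$
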